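\title{Linearizability and $\exp(t^2)$ growth for T-systems of bipartite recurrent quivers}

\begin{abstract}
The arrows of a bipartite quiver $Q$ split, according to the color of their source, into two graphs $\Gamma$ and $\Delta$, and $Q$ is called recurrent if the adjacency matrices of these graphs commute. Galashin and Pylyavskyy conjectured that the T-system of $Q$ is linearizable when the components of one graph are affine and those of the other are finite ADE Dynkin diagrams, and that it grows as $\exp(t^2)$ when all components are affine. We prove both statements without classifying the quivers. Linearizability comes from the vanishing of Hankel determinants, which is forced by linear degree growth together with an asymptotic expansion in exponentials to every order. The growth estimate comes from the convexity of a tropical dynamics with coefficients.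
\end{abstract}

\section{Introduction}

\subsection{The T-system of a bipartite recurrent quiver}

Let $Q$ be a nonempty connected quiver (a directed graph, multiple arrows allowed) without loops or directed $2$-cycles, and let $V$ be its vertex set. We assume that $Q$ is bipartite with a fixed coloring $\varepsilon:V\to\{0,1\}$, so that every arrow joins vertices of different colors, and we put $V_i=\varepsilon^{-1}(i)$. Two undirected multigraphs on $V$ record the arrows: $\Gamma$ has one edge $\{u,v\}$ for each arrow $u\to v$ with $\varepsilon(u)=0$, and $\Delta$ has one edge $\{u,v\}$ for each arrow $u\to v$ with $\varepsilon(u)=1$. Their adjacency matrices $A_\Gamma=(\Gamma_{uv})$ and $A_\Delta=(\Delta_{uv})$ count edges with multiplicity, and $\Gamma_{uv}\Delta_{uv}=0$ because there are no $2$-cycles. The quiver is \emph{recurrent} if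
\[
A_\Gamma A_\Delta=A_\Delta A_\Gamma .
\]
From now on $Q$ is a connected bipartite recurrent quiver.

Call $(v,t)\in V\times\mathbb Z$ \emph{admissible} if $t+\varepsilon(v)$ is even. The \emph{T-system} of $Q$ consists of quantities $T_v(t)$, for $(v,t)$ admissible, subject to
\[
T_v(t+1)\,T_v(t-1)=\prod_{u\to v}T_u(t)+\prod_{v\to w}T_w(t),
\]
where the products run over arrows, with multiplicity. The initial values $T_v(\varepsilon(v))=x_v$ are independent indeterminates, and all $T_v(t)$ are rational functions of them, computed forward and backward in $t$. At a vertex of color $0$ the outgoing arrows are the edges of $\Gamma$ and the incoming arrows are the edges of $\Delta$; at a vertex of color $1$ it is the other way around. For both colors the system therefore reads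
\begin{equation}\label{eq:T}
T_v(t+1)\,T_v(t-1)=\prod_{u}T_u(t)^{\Gamma_{uv}}+\prod_{u}T_u(t)^{\Delta_{uv}}\qquad(t+\varepsilon(v)\text{ odd}),
\end{equation}
which is symmetric in $\Gamma$ and $\Delta$.

The following properties measure how tame this nonlinear recursion is. The T-system is
\begin{itemize}
\item \emph{periodic} if there is $N>0$ with $T_v(t+2N)=T_v(t)$ for all admissible $(v,t)$;
\item \emph{linearizable} if for every $v$ the sequence $k\mapsto T_v(2k+\varepsilon(v))$, $k\in\mathbb Z$, satisfies a linear recurrence of finite order whose coefficients do not depend on $k$ but may be rational functions of the $x_u$.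
\end{itemize}
Now specialize all $x_u$ to $1$, so that all $T_v(t)$ are positive real numbers. The T-system
\begin{itemize}
\item \emph{grows slower than $\exp(\exp t)$} if for every $\delta>0$ and every $v$ we have $T_v(t)\le\exp(\exp(\delta t))$ for all large admissible $t$;
\item \emph{grows as $\exp(t^2)$} if there are $0<c\le C$ with $e^{ct^2}\le T_v(t)\le e^{Ct^2}$ for all $v$ and all large admissible $t$.
\end{itemize}

The finite ADE Dynkin diagrams are $A_n$, $D_n$, $E_6$, $E_7$, $E_8$, where $A_1$ is a single vertex. The affine ones are $\hat A_n$, $\hat D_n$, $\hat E_6$, $\hat E_7$, $\hat E_8$, where $\hat A_1$ is a double edge. We use a single property of these finite connected graphs: the adjacency matrix has spectral radius less than $2$ for a finite diagram and equal to $2$ for an affine diagram. The quiver $Q$ is of type \emph{(finite, finite)} if all components of $\Gamma$ and of $\Delta$ are finite diagrams; of type \emph{(affine, finite)} if, up to swapping $\Gamma$ and $\Delta$, all components of $\Gamma$ are affine and all components of $\Delta$ are finite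 diagrams; and of type \emph{(affine, affine)} if all components of both graphs are affine diagrams.

\begin{theorem}[Galashin--Pylyavskyy]\label{thm:GP}
Let $Q$ be a connected bipartite recurrent quiver.
\begin{enumerate}
\item[(i)] The T-system is periodic if and only if $Q$ is of type (finite, finite).
\item[(ii)] If the T-system is linearizable, then $Q$ is of type (affine, finite) or (finite, finite).
\item[(iii)] If the T-system grows slower than $\exp(\exp t)$, then $Q$ is of type (affine, affine), (affine, finite) or (finite, finite).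
\end{enumerate}
\end{theorem}

Parts (ii) and (iii) are necessary conditions. Galashin and Pylyavskyy conjectured in 2017, see \cite{Zam}, that \emph{type (affine, finite) implies linearizability} and that \emph{type (affine, affine) implies growth as $\exp(t^2)$}. We prove both implications.

\subsection{Results}

Let $R=\mathbb Z[x_u^{\pm1}:u\in V]$ and $\mathcal F=\mathbb Q(x_u:u\in V)$. All $T_v(t)$ lie in $R$ (Lemma~\ref{lem:laurent}), and there is a field automorphism $\varphi$ of $\mathcal F$ with $\varphi(T_u(t))=T_u(t+2)$ for all admissible $(u,t)$ (Section~\ref{sec:coeff}). An element fixed by $\varphi$ is called a \emph{conserved quantity}.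

\begin{theorem}\label{thm:A}
If $Q$ is of type (affine, finite), the T-system is linearizable. For each $v$, with $a_k=T_v(2k+\varepsilon(v))$, the minimal recurrence has the form
\[
a_{k+r}+c_{r-1}a_{k+r-1}+\dots+c_0a_k=0\qquad(k\in\mathbb Z)
\]
with $c_i\in R$. The $c_i$ are conserved quantities, and $c_0$ is $\pm$ a Laurent monomial.
\end{theorem}

\begin{theorem}\label{thm:B}
If $Q$ is of type (affine, affine), the T-system grows as $\exp(t^2)$. More generally, for arbitrary positive real initial values there are $0<c\le C$ with $e^{ct^2}\le T_v(t)\le e^{Ct^2}$ for all $v$ and all large admissible $t$. If $\mu>0$ is the vector with $A_\Gamma\mu=A_\Delta\mu=2\mu$, then every exponent of $x_u$ in the Laurent polynomial $T_v(t)$, $t\ge1$, has absolute value at most $2t(t+2)\mu_v/\mu_u$.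
\end{theorem}

The vector $\mu$ exists and is unique up to scaling by Lemma~\ref{lem:mu}. Together with Theorem~\ref{thm:GP}, which is used nowhere else, these results give the following.

\begin{corollary}\label{cor:C}
The T-system is linearizable if and only if $Q$ is of type (affine, finite) or (finite, finite). With all initial values equal to $1$:
\begin{enumerate}
\item[(i)] in type (affine, finite) there are $0<c\le C$ with $e^{ct}\le T_v(t)\le e^{Ct}$ for all $v$ and all large admissible $t$;
\item[(ii)] the T-system grows as $\exp(t^2)$ if and only if $Q$ is of type (affine, affine);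
\item[(iii)] it grows slower than $\exp(\exp t)$ if and only if $Q$ is of one of the three types.
\end{enumerate}
\end{corollary}

\subsection{Logarithmic form, and why these answers are expected}\label{sec:log}

Let $V(t)=\{v:t+\varepsilon(v)\text{ even}\}$, so that $V(t)$ is $V_0$ or $V_1$ according to the parity of $t$, and let
\[
B=A_\Gamma-A_\Delta .
\]
A vector indexed by one color class is regarded as a vector in $\mathbb R^V$ by extension by zero. The commuting symmetric matrices $A_\Gamma,A_\Delta,B$ send vectors supported on one class to vectors supported on the other. Functions such as $\log$, $\max$, $|\cdot|$ and $[x]_\pm=\max(\pm x,0)$ act entrywise on the class in question, and inequalities are entrywise. In a relation between vectors supported on one class, a vector such as $\mu$ stands for its restriction to that class.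

For positive initial values put $\tau(t)=(\log T_v(t))_{v\in V(t)}$, $\xi=\log x=(\xi_0,\xi_1)=(\tau(0),\tau(1))$ and $y(t)=B\tau(t)$. The vector $y(t)$ lives on $V(t+1)$, and $e^{y_v(t)}$ is the ratio of the two monomials in \eqref{eq:T}. Taking logarithms in \eqref{eq:T} and factoring out either monomial gives
\begin{equation}\label{eq:log}
\begin{aligned}
\tau(t+1)+\tau(t-1)-A_\Gamma\tau(t)&=\log(1+e^{-y(t)}),\\
\tau(t+1)+\tau(t-1)-A_\Delta\tau(t)&=\log(1+e^{y(t)}).
\end{aligned}
\end{equation}
Each line is a linear recursion with a nonnegative source.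

Here is a heuristic. The matrices $A_\Gamma,A_\Delta$ have a common positive eigenvector $\mu$, with eigenvalues $\alpha\ge\beta$, say. If $\tau(t)\approx\zeta(t)\mu$ with $\zeta$ large and positive, then $\zeta(t+1)+\zeta(t-1)\approx\alpha\zeta(t)$. For $\alpha<2$ the solutions oscillate; for $\alpha>2$ they typically grow exponentially, so that $T$ grows doubly exponentially; for $\alpha=2$ they are affine functions of $t$, and the source decides. If $\beta<2=\alpha$, then $y\approx(2-\beta)\zeta\mu$ grows linearly, the source decays exponentially, and $T$ should behave like a sum of exponentials, as the solution of a linear recurrence does. If $\beta=2=\alpha$, then $y\approx0$, the source is about $\log2$ at every step, and summing it twice gives $\tau\approx\mathrm{const}\cdot t^2$.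

The obstacle to making this rigorous is the sign in $\tau(t+1)=-\tau(t-1)+\cdots$: the recursion is not monotone, so a solution cannot be compared directly with one on the ray through $\mu$. Two tools replace monotonicity. The solution kernels of the linear recursions are nonnegative for affine diagrams (Section~\ref{sec:linear}), and the degrees of the Laurent polynomials $T_v(t)$ are subadditive functions of the direction in which they are measured (Section~\ref{sec:trop}). Section~\ref{sec:examples} works out one example of each type, Sections~\ref{sec:A} and~\ref{sec:B} prove the two theorems, and Section~\ref{sec:C} proves the corollary.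

\section{Two examples}\label{sec:examples}

\begin{example}[type (affine, finite)]\label{ex:kron}
Let $Q$ have vertices $0,1$ of colors $0,1$ and two arrows $0\to1$. Then $\Gamma=\hat A_1$, and $\Delta$ consists of two isolated vertices, so $A_\Delta=0$. One vertex is admissible at each time, and the system is
\[
T(t+1)T(t-1)=T(t)^2+1;
\]
from $1,1$ it continues $2,5,13,34$. Let $I(t)=\bigl(T(t)^2+T(t+1)^2+1\bigr)/\bigl(T(t)T(t+1)\bigr)$. Substituting $T(t+1)^2+1=T(t)T(t+2)$ shows that $I(t)$ and $I(t+1)$ both equal $(T(t)+T(t+2))/T(t+1)$. So $I=(x_0^2+x_1^2+1)/(x_0x_1)$ is conserved and $T(t+1)+T(t-1)=I\,T(t)$. Using this twice gives $a_{k+2}-(I^2-2)a_{k+1}+a_k=0$, as in Theorem~\ref{thm:A}.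

For a general quiver no such $I$ is at hand, so let us see the recurrence without it. Take positive initial values for which $\tau(t)\ge\rho t$ for $t\ge1$, with some $\rho>0$. Equation \eqref{eq:log} reads $\tau(t+1)+\tau(t-1)-2\tau(t)=\ell(t)$ with $\ell(t)=\log(1+e^{-2\tau(t)})\le e^{-2\rho t}$. The series $g(t)=\sum_{s>t}(s-t)\ell(s)$ converges and has second difference $\ell(t)$, so $\tau-g$ is affine and $T(t)=c\,\nu^te^{g(t)}$ with $\nu\ge e^\rho>1$. Now bootstrap. Since $g$ is bounded, $\ell=O(\nu^{-2t})$, hence $g=O(\nu^{-2t})$, hence $\ell(t)=c^{-2}\nu^{-2t}+O(\nu^{-4t})$. With $\sum_{m\ge1}m\nu^{-2m}=(\nu-\nu^{-1})^{-2}$ this gives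
\[
T(t)=c\,\nu^t+\frac{\nu^{-t}}{c\,(\nu-\nu^{-1})^2}+O(\nu^{-3t}).
\]
Further rounds produce finite sums of exponentials with errors $O(\nu^{-5t})$, $O(\nu^{-7t})$, and so on. A finite sum of exponentials is annihilated by a monic difference operator, so row and column operations turn the Hankel matrix $(T(i+j))_{0\le i,j\le N}$ into one with entries $O(\nu^{-3(i+j)})$, and its determinant is at most $\nu^{-3N^2+O(N\log N)}$. More rounds replace $3$ by any larger odd number. But the determinant is a Laurent polynomial with integer coefficients; if $T(t)$ has exponents $O(t)$, the determinant has exponents $O(N^2)$, and then, unless it is zero, it cannot be smaller than $e^{-CN^2}$ on a whole box of initial values, for a fixed $C$. So the large Hankel determinants vanish. This is the proof of Theorem~\ref{thm:A}. It never needs to know that the expansion terminates. (Here it does: the linear recurrence gives $T(t)=c\nu^t+c'\nu^{-t}$, and the T-system forces $cc'(\nu-\nu^{-1})^2=1$.)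
\end{example}

\begin{example}[type (affine, affine)]\label{ex:square}
Let $V=\{1,2,3,4\}$, $V_0=\{1,3\}$, with two arrows each $1\to2$, $2\to3$, $3\to4$, $4\to1$. Then $A_\Gamma$ and $A_\Delta$ are twice the permutation matrices of the commuting involutions $(12)(34)$ and $(14)(23)$, all components are $\hat A_1$, and $\mu=(1,1,1,1)$. The right side of \eqref{eq:T} is $T_2^2+T_4^2$ at the vertices $1,3$ and $T_1^2+T_3^2$ at the vertices $2,4$. From all ones, $T_v(t)=T(t)$ does not depend on $v$, $T(t+1)T(t-1)=2T(t)^2$, and $T(t)=2^{t(t-1)/2}$.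

The degrees are quadratic as well. Let $\lambda_v(t)$ be the largest exponent of $x_1$ in $T_v(t)$. By \eqref{eq:trop} below, $\lambda_1(t+1)+\lambda_1(t-1)=2\max(\lambda_2(t),\lambda_4(t))$, the same right side holds at vertex $3$, and the right side at $2,4$ is $2\max(\lambda_1,\lambda_3)$. So $\lambda_1-\lambda_3$ and $\lambda_2-\lambda_4$ change sign every two steps, that is, $|\lambda_1-\lambda_3|=1$ and $\lambda_2=\lambda_4$ at all times. The average $m(t)$ of $\lambda_v(t)$ over $V(t)$ then has second difference $1$ at even $t$ and $0$ at odd $t$, and $m(t)\sim t^2/4$. In this example the differences, which are the tropical version of $y$, stay bounded for a visible reason. The work in Theorem~\ref{thm:B} is to control their contribution in general.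
\end{example}

\section{The linear recursions}\label{sec:linear}

In the rest of the paper, except in Section~\ref{sec:C}, $Q$ is of type (affine, finite) or (affine, affine).

\begin{lemma}\label{lem:cross}
Every component $C$ of $\Gamma$ meets every component $D$ of $\Delta$, and $V$ is finite.
\end{lemma}

\begin{proof}
Take $u\in C$ and $w\in D$. Since $Q$ is connected, there is a walk from $u$ to $w$ along edges of $\Gamma$ and $\Delta$, and the corresponding product of matrices $A_\Gamma,A_\Delta$ has a positive $(u,w)$ entry. By commutation the product equals $A_\Gamma^iA_\Delta^j$. Hence $(A_\Gamma^i)_{uv}(A_\Delta^j)_{vw}>0$ for some $v$, and $v\in C\cap D$. A fixed $C$ is finite and meets all components of $\Delta$, so there are finitely many of them, and each is finite.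
\end{proof}

Recall the Perron--Frobenius theorem for the adjacency matrix $A$ of a finite connected multigraph: the spectral radius is a simple eigenvalue with a positive eigenvector, and a positive eigenvector can belong to no other eigenvalue.

\begin{lemma}\label{lem:mu}
There is a vector $\mu>0$, unique up to scaling, with $A_\Gamma\mu=\alpha\mu$ and $A_\Delta\mu=\beta\mu$. The eigenvalue is $2$ for a graph with affine components and lies in $[0,2)$ for a graph with finite components.
\end{lemma}

\begin{proof}
Let $\mu$ span the Perron eigenspace of $A_\Gamma+A_\Delta$, the adjacency matrix of the connected graph underlying $Q$. This line is preserved by $A_\Gamma$ and $A_\Delta$, which commute with $A_\Gamma+A_\Delta$. A common positive eigenvector is a positive eigenvector of the sum, which gives uniqueness. The restriction of $\mu$ to a component of $\Gamma$ is a positive eigenvector for that component, so $\alpha$ is its spectral radius; the same holds for $\Delta$ and $\beta$.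
\end{proof}

We normalize $\min_v\mu_v=1$. Since $A_\Gamma$ exchanges the colors, it sends the restriction of $\mu$ to one color class to $\alpha$ times its restriction to the other, and likewise for $A_\Delta$ and $B$.

Define polynomials by $U_{-2}=-1$, $U_{-1}=0$, $U_0=1$ and $U_{n+1}(x)=xU_n(x)-U_{n-1}(x)$, so that $U_n(2\cos\theta)=\sin((n+1)\theta)/\sin\theta$, $U_n(2)=n+1$ and $U_n(-2)=(-1)^n(n+1)$. If $w(t+1)+w(t-1)-Aw(t)=s(t)$ for $t\ge r+1$, then for $t\ge r$
\begin{equation}\label{eq:duhamel}
w(t)=U_{t-r-1}(A)\,w(r+1)-U_{t-r-2}(A)\,w(r)+\sum_{j=r+1}^{t-1}U_{t-1-j}(A)\,s(j).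
\end{equation}
Indeed, the right side is $w(r)$ and $w(r+1)$ at $t=r,r+1$, and it satisfies the same recursion, the term $j=t$ of the sum at time $t+1$ contributing $U_0(A)s(t)$.

We also recall Kronecker's theorem: \emph{an algebraic integer all of whose conjugates lie in $[-2,2]$ equals $2\cos\theta$ with $\theta\in\pi\mathbb Q$.} (Write it as $z+z^{-1}$. Then $z$ is an algebraic integer whose conjugates $z'$ all lie on the unit circle; the polynomials $\prod_{z'}(X-z'^k)$ have bounded integer coefficients, so the powers $z^k$ take finitely many values.)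

The next lemma is the place where affine components are needed. Part (i) fails for finite diagrams: for $A_1$ we have $A=0$ and $U_2(0)=-1$.

\begin{lemma}\label{lem:U}
Let $A$ be $A_\Gamma$ or $A_\Delta$, and suppose that all components of the corresponding graph are affine. Let $n\ge-1$.
\begin{enumerate}
\item[(i)] $U_n(A)\ge0$.
\item[(ii)] $U_n(A)\mu=(n+1)\mu$; hence $|w|\le s\mu$ implies $|U_n(A)w|\le(n+1)s\mu$.
\item[(iii)] $U_n(A)_{uv}=0$ unless $u,v$ lie in one component and $n\equiv\varepsilon(u)+\varepsilon(v)\pmod 2$. There is $L\ge1$ such that, for $u,v$ in one component and $n$ of that parity, $U_n(A)_{uv}=m_{uv}(n+1)+p_{uv}(n)$ with $m_{uv}>0$ and $p_{uv}$ periodic of period $2L$. In particular $U_n(A)_{uv}\ge c_1(n+1)-C_1$ for such $u,v,n$, with constants $c_1,C_1>0$.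
\end{enumerate}
\end{lemma}

\begin{proof}
We may work on one component, with $A\mu=2\mu$.

(i) The idea is that the recursion preserves an integral quadratic form, and that integer vectors on which the form equals $1$ have a sign. Let $q(X)=\frac12\langle X,(2-A)X\rangle=|X|^2-\sum_{\text{edges }\{u,w\}}X_uX_w$. It is integer valued on integer vectors, nonnegative, and zero only on $\mathbb R\mu$, since $2$ is the largest eigenvalue and is simple. Fix $v$, put $x(t)=U_t(A)e_v$ and $X_t=x(t)+x(t-1)$ for $t\ge0$. The two summands live on different color classes, so $q(X_t)=|x(t)|^2+|x(t-1)|^2-\langle x(t),Ax(t-1)\rangle$. Using $Ax(t)=x(t+1)+x(t-1)$ twice,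
\[
q(X_{t+1})=|x(t)|^2-\langle x(t+1),x(t-1)\rangle=|x(t)|^2-\langle Ax(t),x(t-1)\rangle+|x(t-1)|^2=q(X_t).
\]
Hence $q(X_t)=q(e_v)=1$. Write $X_t=X_+-X_-$ with $X_\pm=[X_t]_\pm$. The supports are disjoint, so $1=q(X_+)+q(X_-)+\langle X_+,AX_-\rangle$, and the last term is nonnegative. If both parts were nonzero, neither would have full support, so neither would be a multiple of $\mu$, and $q(X_\pm)\ge1$ would make the right side at least $2$. Thus $X_t\ge0$ or $X_t\le0$. Since $\langle\mu,X_t\rangle=((t+1)+t)\mu_v>0$, we have $X_t\ge0$, and so $x(t)\ge0$.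

(ii) The first claim is $U_n(2)=n+1$; the second follows from it and (i).

(iii) $U_n$ has the parity of $n$ and $A$ exchanges the colors, which gives the vanishing. Conjugation by the diagonal matrix $((-1)^{\varepsilon(v)})$ takes $A$ to $-A$, so $-2$ is also a simple eigenvalue, with eigenvector $((-1)^{\varepsilon(v)}\mu_v)_v$. In the spectral decomposition of $U_n(A)_{uv}$ the eigenvalues $\pm2$ contribute $(n+1)\frac{\mu_u\mu_v}{|\mu|^2}\bigl(1+(-1)^{n+\varepsilon(u)+\varepsilon(v)}\bigr)$, which is $m_{uv}(n+1)$ with $m_{uv}=2\mu_u\mu_v/|\mu|^2$ for the stated parity. Every conjugate of an eigenvalue is a root of the characteristic polynomial, hence lies in $[-2,2]$. By Kronecker's theorem the other eigenvalues are $2\cos\theta$ with $\theta\in\pi\mathbb Q\cap(0,\pi)$. Choose $L$ with $L\theta\in\pi\mathbb Z$ for all of them and all components. Each contributes a multiple of $\sin((n+1)\theta)$, which has period $2L$.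
\end{proof}

\section{Laurent polynomials and their degrees}\label{sec:trop}

\subsection{Mutations}
We recall what is needed about cluster algebras. A \emph{seed} consists of a finite quiver without loops or $2$-cycles, whose vertices are declared mutable or frozen, and an element $X_i$ of an ambient field at each vertex $i$. Put $b_{ij}=\#(i\to j)-\#(j\to i)$. \emph{Mutation} at a mutable vertex $k$ replaces $X_k$ by $X_k'$, where
\[
X_kX_k'=\prod_iX_i^{[b_{ik}]_+}+\prod_iX_i^{[b_{ik}]_-},
\]
and replaces $b_{ij}$ by $-b_{ij}$ if $k\in\{i,j\}$ and by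
\begin{equation}\label{eq:mut}
b_{ij}+[b_{ik}]_+[b_{kj}]_+-[b_{ik}]_-[b_{kj}]_-
\end{equation}
otherwise; arrows between frozen vertices play no role. Start from a seed whose elements are independent indeterminates. The elements obtained at mutable vertices by sequences of mutations are the \emph{cluster variables}. We use two theorems. By the \emph{Laurent phenomenon} \cite[Theorem~3.1]{FZ}, every cluster variable is a Laurent polynomial with integer coefficients in the initial indeterminates. By \emph{positivity} \cite{LS}, these coefficients are nonnegative. Positivity is used only once, for the upper bound on $T_v(t)$ in Section~\ref{sec:upper}.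

\begin{lemma}\label{lem:laurent}
Mutating $Q$ or $Q^{\mathrm{op}}$ at all vertices of one color, in any order, gives the opposite quiver. All $T_v(t)$, $t\in\mathbb Z$, are cluster variables for the initial seed $(Q,(x_v))$. In particular $T_v(t)\in R$.
\end{lemma}

\begin{proof}
Call the color class being mutated \emph{active}. Up to swapping the names of $\Gamma$ and $\Delta$, the edges of $\Gamma$ point from active to inactive vertices and those of $\Delta$ from inactive to active vertices. Because $\Gamma_{kj}\Delta_{kj}=0$, we have $[b_{kj}]_+=\Gamma_{kj}$ and $[b_{kj}]_-=\Delta_{kj}$ for $k$ active and $j$ inactive. There are no arrows between active vertices, so by \eqref{eq:mut} a mutation at one of them does not change the arrows at another. Each arrow between the colors is therefore reversed once, and for inactive $i,j$ the total change of $b_{ij}$ is $\sum_k(\Delta_{ik}\Gamma_{kj}-\Gamma_{ik}\Delta_{kj})=(A_\Delta A_\Gamma-A_\Gamma A_\Delta)_{ij}=0$. The exchange relation at an active vertex is \eqref{eq:T}. Mutating at $V_0,V_1,V_0,\dots$ produces $T(2),T(3),T(4),\dots$,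 and mutating at $V_1,V_0,\dots$ produces $T(-1),T(-2),\dots$.
\end{proof}

The proof shows the role of recurrence: if the commutator is nonzero, mutating one of the two color classes creates arrows inside the other.

\subsection{Tropicalization}
For a nonzero Laurent polynomial $P=\sum_ec_ez^e$ in $n$ variables and $\omega\in\mathbb R^n$, let $P^{\mathrm{trop}}(\omega)=\max\{\langle e,\omega\rangle:c_e\neq0\}$. As a maximum of finitely many linear forms, $P^{\mathrm{trop}}$ is continuous, convex, positively homogeneous and \emph{subadditive}: $P^{\mathrm{trop}}(\omega+\omega')\le P^{\mathrm{trop}}(\omega)+P^{\mathrm{trop}}(\omega')$. The exponents of $z_u$ in $P$ lie between $-P^{\mathrm{trop}}(-e_u)$ and $P^{\mathrm{trop}}(e_u)$. The next lemma computes $P^{\mathrm{trop}}$ from values of $P$, without positivity of coefficients.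

\begin{lemma}\label{lem:trop}
Let $P$ be a real Laurent polynomial that is positive at positive points. Suppose that $p(\omega)=\lim_{s\to\infty}s^{-1}\log P(e^{s\omega})$ exists for all $\omega$ and is continuous. Then $p=P^{\mathrm{trop}}$.
\end{lemma}

\begin{proof}
Outside finitely many hyperplanes the maximum defining $P^{\mathrm{trop}}(\omega)$ is attained at a single exponent $e$. Then $P(e^{s\omega})=c_ee^{s\langle e,\omega\rangle}(1+o(1))$, so $c_e>0$ and $p(\omega)=\langle e,\omega\rangle$. Two continuous functions that agree on a dense set are equal.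
\end{proof}

Suppose that Laurent polynomials are computed from monomials by a recursion $P_{\mathrm{new}}P_{\mathrm{old}}=M_1+M_2$, where $M_1,M_2$ are products of monomials and earlier terms. Since $s^{-1}\log(e^{sa_s}+e^{sb_s})\to\max(\lim a_s,\lim b_s)$, induction shows that the limits in Lemma~\ref{lem:trop} exist, are continuous, and satisfy the recursion obtained by replacing products, quotients and sums by sums, differences and maxima. For the T-system put $\lambda_v(t;\omega)=T_v(t)^{\mathrm{trop}}(\omega)$ for $t\ge0$ and $\omega=(\omega_0,\omega_1)\in\mathbb R^{V_0}\times\mathbb R^{V_1}$. Then $\lambda(0)=\omega_0$, $\lambda(1)=\omega_1$,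
\begin{equation}\label{eq:trop}
\lambda(t+1)+\lambda(t-1)=\max\bigl(A_\Gamma\lambda(t),A_\Delta\lambda(t)\bigr)\qquad(t\ge1),
\end{equation}
and $\lambda_v(t;\omega)$ is subadditive and positively homogeneous in $\omega$. Subadditivity cannot be read off from \eqref{eq:trop} by induction, because $\lambda(t-1)$ is subtracted; it is a consequence of the Laurent phenomenon.

\section{Type (affine, finite): proof of Theorem~\ref{thm:A}}\label{sec:A}

By the symmetry of \eqref{eq:T}, let $\Gamma$ have affine and $\Delta$ finite components. Then $A_\Gamma\mu=2\mu$, $A_\Delta\mu=\beta\mu$ with $0\le\beta<2$, and $B\mu=(2-\beta)\mu>0$. We write $U_n$ for $U_n(A_\Gamma)$; it commutes with $B$. Let $d=(-\mu,\mu)\in\mathbb R^{V_0}\times\mathbb R^{V_1}$.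

\subsection{Linear growth of degrees}

The recursion \eqref{eq:trop} is linear on a cone of initial data. Since $\beta<2$, this cone has the interior point $d$, and subadditivity reduces every direction to the cone and to the single direction $-d$.

\begin{proposition}\label{prop:lindeg}
There is an integer $D_0$ such that all exponents of $T_v(t)$, $t\ge0$, are at most $D_0(1+t)$ in absolute value.
\end{proposition}

\begin{proof}
Let $\mathcal K=\{\omega:B\omega_0\le0\le B\omega_1\}$. Take $\omega\in\mathcal K$. We show by induction that $B\lambda(t)\ge0$ for $t\ge1$; the case $t=1$ is the hypothesis. If $B\lambda(j)\ge0$ for $1\le j\le t-1$, the maximum in \eqref{eq:trop} is $A_\Gamma\lambda(j)$ for these $j$, so $\lambda(t)=U_{t-1}\omega_1-U_{t-2}\omega_0$ by \eqref{eq:duhamel}, and $B\lambda(t)=U_{t-1}B\omega_1-U_{t-2}B\omega_0\ge0$ by Lemma~\ref{lem:U}(i). The formula for $\lambda(t)$ thus holds for all $t\ge1$, and by Lemma~\ref{lem:U}(ii)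
\[
\omega\in\mathcal K,\ |\omega|\le s\mu\quad\Longrightarrow\quad\lambda(t;\omega)\le s(2t+1)\mu\quad(t\ge0).
\]

Next, $\lambda(t;-d)=\zeta(t)\mu$ with $\zeta(0)=1$, $\zeta(1)=-1$ and $\zeta(t+1)+\zeta(t-1)=\max(2\zeta(t),\beta\zeta(t))$. Equivalently, the second difference of $\zeta$ at $t$ is $(2-\beta)[\zeta(t)]_-$. Suppose $\zeta(t)<0$ for all $t\ge1$. The increments of $\zeta$ increase, so none of them is positive for $t\ge1$, since otherwise $\zeta\to\infty$. Then $\zeta(t)\le-1$, the increments increase by at least $2-\beta>0$ at each step, and they become positive, a contradiction. Let $t_0\ge2$ be the first time after $1$ with $\zeta(t_0)\ge0$. The increment $\zeta(t_0)-\zeta(t_0-1)$ is positive, and by induction $\zeta$ stays nonnegative and the increment stays constant from then on. Hence $\zeta(t)\le C(1+t)$. (In Example~\ref{ex:kron}, $\zeta$ is $1,-1,-1,1,3,5,\dots$.)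

Let $\omega=\pm e_u$ and $s=4/(2-\beta)$. Then $|\omega|\le\mu$, so $|B\omega_i|\le(2+\beta)\mu\le4\mu$, while $B(sd)_0=-4\mu$ and $B(sd)_1=4\mu$. So $\omega+sd\in\mathcal K$ and $|\omega+sd|\le(1+s)\mu$, and
\[
\lambda(t;\pm e_u)\le\lambda(t;\pm e_u+sd)+s\lambda(t;-d)\le\bigl((1+s)(2t+1)+sC(1+t)\bigr)\mu.\qedhere
\]
\end{proof}

\subsection{A box of initial data on which the source decays}

We need an open set of real initial data for which the heuristic of Section~\ref{sec:log} is correct. It lies deep inside the cone $\mathcal K$. Put $\ell(t)=\log(1+e^{-y(t)})$ and $q=e^{-2}$.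

\begin{lemma}\label{lem:escape}
If $B\xi_0\le-2\mu$ and $B\xi_1\ge2\mu$, then $y(t)\ge2t\mu$ for all $t\ge1$.
\end{lemma}

\begin{proof}
Applying $B$ to the first line of \eqref{eq:log} gives $y(t+1)+y(t-1)-A_\Gamma y(t)=B\ell(t)$. The claim holds for $t=1$. Let $t\ge2$ and suppose it holds for $1\le s<t$. Since $\mu\ge1$, we have $0\le\ell(s)\le e^{-y(s)}\le q^s\mu$, so $|B\ell(s)|\le(2+\beta)q^s\mu\le4q^s\mu$. By \eqref{eq:duhamel} with $r=0$ and Lemma~\ref{lem:U},
\[
y(t)\ge2\bigl(t+(t-1)\bigr)\mu-\sum_{s=1}^{t-1}4(t-s)q^s\mu\ge\Bigl(4t-2-\frac{4t}{e^2-1}\Bigr)\mu\ge(3t-2)\mu\ge2t\mu.\qedhere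
\]
\end{proof}

The set of $\xi$ allowed in Lemma~\ref{lem:escape} has the interior point $sd$ for $s>2/(2-\beta)$. Fix a box $K=\prod_v[x_v^-,x_v^+]$, $0<x_v^-<x_v^+$, such that $\xi=\log x$ is allowed for all $x\in K$. For $x\in K$ and $t\ge1$ we have $0\le\ell_v(t)\le e^{-y_v(t)}\le q^t$. In the rest of this section all constants are independent of $x\in K$.

\subsection{Expansion in exponentials to every order}

Let $L$ be as in Lemma~\ref{lem:U}(iii) for $A_\Gamma$.

\begin{proposition}\label{prop:exp}
There is $\Lambda\ge1$ such that for every $n\ge1$ there are $J\ge1$ and $C$ with the following property. For each $x\in K$ and $v\in V$ there are numbers $\nu_1,\dots,\nu_J\in(0,\Lambda]$ and $2L$-periodic functions $c_1,\dots,c_J$ such that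
\[
\Bigl|T_v(t)-\sum_{j\le J}c_j(t)\nu_j^t\Bigr|\le C(\Lambda q^n)^t\qquad(t\ge0,\ (v,t)\text{ admissible}).
\]
\end{proposition}

\begin{proof}
\emph{Splitting off the free motion.} For $t\ge0$ let
\begin{equation}\label{eq:g}
g(t)=\sum_{s\ge t+1}U_{s-t-1}\,\ell(s),
\end{equation}
a vector on $V(t)$. By Lemma~\ref{lem:U}(ii), $0\le g(t)\le\sum_{m\ge0}(m+1)q^{t+1+m}\mu\le Cq^t\mu$. In $g(t+1)+g(t-1)-A_\Gamma g(t)$, $t\ge1$, the coefficient of $\ell(t)$ is $U_0=1$, and that of $\ell(s)$, $s>t$, is $U_{s-t-2}+U_{s-t}-A_\Gamma U_{s-t-1}=0$. So $g$ solves the first line of \eqref{eq:log}, and $h=\tau-g$ solves the homogeneous recursion: $h(t)=U_{t-1}h(1)-U_{t-2}h(0)$ for $t\ge1$, with $h(0),h(1)$ bounded on $K$. By Lemma~\ref{lem:U}(iii),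
\[
h_v(t)=\sigma_vt+p_v(t)\quad(v\in V(t)),\qquad(Bh(t))_v=\sigma'_vt+p'_v(t)\quad(v\in V(t+1)),
\]
where $p_v,p_v'$ are $2L$-periodic and $\sigma_v,\sigma_v',p_v,p_v'$ are linear in $(h(0),h(1))$, hence bounded on $K$. Put
\[
E_v(t)=e^{-(Bh(t))_v}=e^{-p'_v(t)}\bigl(e^{-\sigma'_v}\bigr)^t.
\]
From $(Bh(t))_v=y_v(t)-(Bg(t))_v\ge2t-C$ we get $\sigma'_v\ge2$, that is, $e^{-\sigma'_v}\le q$. The source is
\begin{equation}\label{eq:ell}
\ell_v(t)=\log\bigl(1+E_v(t)\,e^{-(Bg(t))_v}\bigr).
\end{equation}
Equations \eqref{eq:g} and \eqref{eq:ell} determine $g$ from $\ell$ and $\ell$ from $g$, and the small factor $E_v$ gains one order in each round.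

\emph{The classes $\mathcal D_n$.} Consider families $u(t)=u(t;x)$ for $x\in K$ and $t\ge1$ of a fixed parity. For $n\ge1$ write $u\in\mathcal D_n$ if there are $J\ge0$ and $C$ and, for each $x\in K$, numbers $\nu_j\in(0,q]$ and $2L$-periodic functions $c_j$ with $|c_j|\le C$ such that $|u(t)-\sum_{j\le J}c_j(t)\nu_j^t|\le Cq^{nt}$. We call the sum the main part and the difference the error.
\begin{enumerate}
\item[(a)] \emph{If $u\in\mathcal D_n$, then $|u|\le C'q^t$, and $\mathcal D_n$ is closed under linear combinations with constant coefficients and under products.} The main part is at most $JCq^t$. The product of two main parts is a main part, since $\nu\nu'\le q^2\le q$, and every product with an error is $O(q^{nt})$.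
\item[(b)] \emph{If $u\in\mathcal D_n$, then $E_v(1+u)\in\mathcal D_{n+1}$.} The factor $E_v$ is exactly one term $c(t)\nu^t$ of the allowed kind, so $E_v$ times ($1$ plus the main part of $u$) is a main part, and $E_v$ times the error is $O(q^{(n+1)t})$.
\item[(c)] \emph{If $0\le w\in\mathcal D_n$, then $\log(1+w)\in\mathcal D_n$; if $u\in\mathcal D_n$, then $e^u-1\in\mathcal D_n$.} We have $|\log(1+w)-\sum_{1\le k<n}(-1)^{k-1}w^k/k|\le w^n/n$ for $w\ge0$, and $|e^u-1-\sum_{1\le k<n}u^k/k!|\le C|u|^n$ for bounded $u$. By (a) the polynomials lie in $\mathcal D_n$ and the remainders are $O(q^{nt})$.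
\item[(d)] \emph{If all $\ell_w\in\mathcal D_n$, then all $g_v\in\mathcal D_n$.} In \eqref{eq:g}, a term $c(s)\nu^s$ of $\ell_w$ contributes $\nu^t\sum_{m\ge0}(U_m)_{vw}\,c(t+1+m)\nu^{m+1}$ to $g_v(t)$; by Lemma~\ref{lem:U}(iii) only $m$ with $w\in V(t+2+m)$ occur. The coefficient of $\nu^t$ is $2L$-periodic in $t$ and bounded, since $0\le(U_m)_{vw}\le(m+1)\mu_v$ and $\nu\le q$. The errors contribute $O\bigl(\sum_m(m+1)q^{n(t+1+m)}\bigr)=O(q^{nt})$.
\end{enumerate}

\emph{Bootstrap.} All $g_v$ lie in $\mathcal D_1$, with $J=0$. If they lie in $\mathcal D_n$, then $e^{-(Bg)_v}-1\in\mathcal D_n$ by (a) and (c), so $0\le E_ve^{-(Bg)_v}\in\mathcal D_{n+1}$ by (b), so $\ell_v\in\mathcal D_{n+1}$ by \eqref{eq:ell} and (c), so $g_v\in\mathcal D_{n+1}$ by (d). Hence $e^{g_v}-1\in\mathcal D_n$ for all $n$. Let $\Lambda=\max(1,\sup_{K,v}e^{\sigma_v})$ and expand $T_v(t)=e^{p_v(t)}(e^{\sigma_v})^t\bigl(1+(e^{g_v(t)}-1)\bigr)$. This gives the estimate for $t\ge1$, with bounded $c_j$. At $t=0$ both $T_v(0)$ and $\sum_jc_j(0)$ are bounded, so the estimate holds there after enlarging $C$.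
\end{proof}

The essential point is that $\Lambda q^n$ can be made arbitrarily small, at the price of constants $J,C$ that will only affect lower-order terms.

\subsection{Hankel determinants}

Two lemmas turn smallness into a recurrence. The first says that an integer Laurent polynomial cannot be too small on a box; the second is Kronecker's criterion.

\begin{lemma}\label{lem:small}
There is $\Omega=\Omega(K)>1$ such that every nonzero $P\in R$ whose exponents are at most $M\in\mathbb Z_{\ge0}$ in absolute value satisfies $\max_K|P|\ge\Omega^{-M}$.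
\end{lemma}

\begin{proof}
Let $f$ be a polynomial in one variable of degree at most $D\ge1$ with $|f|\le m$ on $[x^-,x^+]$. Interpolate at the equidistant nodes $x^-=z_0<\dots<z_D=x^+$:
\[
f(z)=\sum_{i=0}^Df(z_i)\prod_{j\ne i}\frac{z-z_j}{z_i-z_j}.
\]
The coefficients of $\prod_{j\ne i}(z-z_j)$ are at most $\prod_{j\neq i}(1+z_j)\le(1+x^+)^D$ in absolute value, and $\prod_{j\ne i}|z_i-z_j|=\bigl(\frac{x^+-x^-}{D}\bigr)^Di!\,(D-i)!$. Using $\sum_i\frac1{i!(D-i)!}=\frac{2^D}{D!}$ and $D^D/D!\le e^D$, the coefficients of $f$ are at most
\[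
m\,\frac{(1+x^+)^D}{(x^+-x^-)^D}\cdot\frac{2^DD^D}{D!}\le m\Bigl(\frac{2e(1+x^+)}{x^+-x^-}\Bigr)^D;
\]
this is also true for $D=0$. Put $\Omega_u=2e(1+x_u^+)/(x_u^+-x_u^-)>1$. For a polynomial of degree at most $D$ in each $x_u$, bounded by $m$ on $K$, apply the estimate in one variable $x_u$ with the others fixed: its coefficients, as polynomials in the remaining variables, are bounded by $m\Omega_u^D$ on the remaining box. Repeating this for each variable bounds all coefficients by $m\prod_u\Omega_u^D$. Apply this to $P\prod_ux_u^M$ with $D=2M$ and $m=\max_K|P|\prod_u\max(1,x_u^+)^M$. It is a nonzero integer polynomial, so some coefficient has absolute value at least $1$. The claim follows with $\Omega=\prod_u\max(1,x_u^+)\,\Omega_u^2$.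
\end{proof}

\begin{lemma}\label{lem:hankel}
Let $(a_k)_{k\ge0}$ be a sequence in a field and $H_N=\det(a_{i+j})_{0\le i,j\le N}$. If $H_N=0$ for all large $N$, then $(a_k)_{k\ge0}$ satisfies a monic linear recurrence.
\end{lemma}

\begin{proof}
Put $H_{-1}=1$ and let $p\ge0$ be minimal with $H_N=0$ for all $N\ge p$, so $H_{p-1}\ne0$. Then there are $c_0,\dots,c_{p-1}$ such that $b_j=a_{p+j}+\sum_{i<p}c_ia_{i+j}$ vanishes for $0\le j<p$, since this is a linear system with determinant $H_{p-1}$. Let $m\ge p$ and suppose $b_j=0$ for $j<m$. In the matrix of $H_m$ add $\sum_{l<p}c_l\,(\text{row }i-p+l)$ to row $i$, for $i=m,m-1,\dots,p$ in this order. The new row $i$ has entries $b_{i-p+j}$, which vanish for $i+j<m+p$ and equal $b_m$ for $i+j=m+p$. So the lower left block (rows $\ge p$, columns $<p$) is zero, and the lower right block has $b_m$ on its antidiagonal and zeros above it. Hence $0=H_m=\pm H_{p-1}b_m^{\,m-p+1}$ and $b_m=0$. By induction $b_j=0$ for all $j\ge0$.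
\end{proof}

\begin{proposition}\label{prop:vanish}
Fix $v$, let $a_k=T_v(2k+\varepsilon(v))$ and $H_N=\det(a_{i+j})_{0\le i,j\le N}\in R$. Then $H_N=0$ for all large $N$.
\end{proposition}

\begin{proof}
\emph{Lower bound.} By Proposition~\ref{prop:lindeg} the exponents of $a_k$ are at most $2D_0(1+k)$ in absolute value. For a permutation $\pi$ of $\{0,\dots,N\}$ we have $\sum_i(i+\pi(i))=N(N+1)$, so the exponents of $H_N$ are at most $2D_0(N+1)^2$. By Lemma~\ref{lem:small}, $H_N\ne0$ implies $\max_K|H_N|\ge\Omega^{-2D_0(N+1)^2}$.

\emph{Upper bound.} The numbers $\Omega,D_0,\Lambda,q$ do not depend on $n$. Choose $n$ with $\vartheta=(\Lambda q^n)^2<\Omega^{-4D_0}$; in particular $\vartheta<1$. Fix $x\in K$, take $\nu_j,c_j$ from Proposition~\ref{prop:exp}, let $S$ be the shift $(Sa)_k=a_{k+1}$, and put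
\[
\mathsf D=\prod_{j\le J}\bigl(S^L-\nu_j^{2L}\bigr).
\]
This is a monic polynomial in $S$ of degree $J_*=JL$ whose coefficients are bounded on $K$. It annihilates each sequence $k\mapsto c_j(2k+\varepsilon(v))\nu_j^{2k+\varepsilon(v)}$, on which $S^L$ acts as multiplication by $\nu_j^{2L}$. So $\mathsf Da$ and $\mathsf D^2a$ are obtained by applying $\mathsf D$ and $\mathsf D^2$ to the error, which is at most $C\vartheta^k$. Since $\vartheta<1$,
\begin{equation}\label{eq:Da}
|(\mathsf Da)_k|,\ |(\mathsf D^2a)_k|\le C'\vartheta^k\qquad(k\ge0).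
\end{equation}
Let $N\ge2J_*$. Replace each row $i\ge J_*$ of the Hankel matrix, from the bottom up, by the combination of rows $i-J_*,\dots,i$ given by the coefficients of $\mathsf D$; then do the same with the columns. The determinant is unchanged because $\mathsf D$ is monic. The new $(i,j)$ entry is $(\mathsf D^2a)_{i+j-2J_*}$ if $i,j\ge J_*$; it is $(\mathsf Da)_{i+j-J_*}$ if exactly one index is at least $J_*$; and it is $a_{i+j}$ if $i,j<J_*$, one of finitely many functions bounded on $K$. By \eqref{eq:Da} and $\vartheta<1$, all entries are at most $C''\vartheta^{\,i+j-2J_*}$ in absolute value, with $C''$ independent of $N$ and $x$. Expanding the determinant,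
\[
\max_K|H_N|\le(N+1)!\,(C'')^{N+1}\vartheta^{(N+1)(N-2J_*)}\le(N+1)!\,(C'')^{N+1}\Omega^{-4D_0(N+1)(N-2J_*)}.
\]
The logarithm of this bound is $-4D_0N^2\log\Omega+O(N\log N)$, and that of the lower bound is $-2D_0N^2\log\Omega+O(N)$. The two are incompatible for large $N$.
\end{proof}

Linear degree growth is what makes the two bounds comparable: exponents of order $k^2$ in $a_k$, as in Example~\ref{ex:square}, would give only a lower bound $\Omega^{-CN^3}$.

\subsection{The coefficients of the recurrence}\label{sec:coeff}

By Proposition~\ref{prop:vanish} and Lemma~\ref{lem:hankel}, $(a_k)_{k\ge0}$ satisfies a monic linear recurrence over $\mathcal F$. It remains to extend it to $k<0$ and to identify its coefficients. Both are done with the time shift.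

\emph{The shift automorphism.} The $|V|$ elements $T_u(\varepsilon(u)+2)$ generate $\mathcal F$, because \eqref{eq:T} run backward expresses the $x_u$ through them. Since $\mathcal F$ has transcendence degree $|V|$, they are algebraically independent, and $\varphi(x_u)=T_u(\varepsilon(u)+2)$ defines an automorphism of $\mathcal F$. Induction on \eqref{eq:T} in both directions gives $\varphi(T_u(t))=T_u(t+2)$, and so $\varphi(a_k)=a_{k+1}$.

\emph{Invariance.} Let $r$ be minimal such that a relation $a_{k+r}+\sum_{i<r}c_ia_{k+i}=0$ with $c_i\in\mathcal F$ holds for all large $k$. Then $r\ge1$, since $a_k\ne0$. A nontrivial relation $\sum_{i<r}c'_ia_{k+i}=0$ for all large $k$ is impossible: dividing by the last nonzero $c_i'$ would give a monic relation of order less than $r$. Consequently the $c_i$ are unique. Also $c_0\ne0$, for otherwise the relation would have order $r-1$ after reindexing. Applying $\varphi$ to the relation gives a relation of order $r$ with coefficients $\varphi(c_i)$, so $\varphi(c_i)=c_i$. Applying $\varphi^{-m}$, $m\ge0$, now gives the relation at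 $k-m$, so it holds for all $k\in\mathbb Z$. This proves linearizability, and the relation is the unique one of smallest order among those valid on $\mathbb Z$.

\emph{Integrality.} Let $\mathbf a_k=(a_k,\dots,a_{k+r-1})^{T}\in R^r$ and let $M$ be the companion matrix, so that $\mathbf a_{k+1}=M\mathbf a_k$ for all $k\in\mathbb Z$ and $\det(z-M)=z^r+\sum_ic_iz^i$. The vectors $\mathbf a_k$, $k\ge0$, span $\mathcal F^r$, since a nonzero linear form vanishing on them would be a relation excluded above. The $R$-module $\mathcal N=\sum_{k\ge0}R\,\mathbf a_k\subset R^r$ is finitely generated, because $R$ is Noetherian, and $M\mathcal N\subset\mathcal N$. By the Cayley--Hamilton theorem for finitely generated modules there is a monic $P\in R[z]$ with $P(M)\mathcal N=0$, and so $P(M)=0$. The eigenvalues of $M$ are therefore integral over $R$, and so are the $c_i$, which are up to sign their elementary symmetric functions. The ring $R$ is a unique factorization domain with fraction field $\mathcal F$, hence integrally closed, and $c_i\in R$.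

\emph{The constant term.} The matrix $M$ is invertible, with $\det M=\pm c_0$. The span $W$ of the $\mathbf a_{-k}$, $k\ge0$, satisfies $M^{-1}W\subset W$, hence $M^{-1}W=W$ by dimension and $MW=W$. So $W$ contains all $\mathbf a_k$ and equals $\mathcal F^r$. The argument above, applied to $M^{-1}$ and $\sum_{k\ge0}R\,\mathbf a_{-k}$, gives $\det M^{-1}\in R$. Thus $c_0$ is a unit of $R$, that is, $\pm$ a Laurent monomial. Theorem~\ref{thm:A} is proved. \qed

\section{Type (affine, affine): proof of Theorem~\ref{thm:B}}\label{sec:B}

Now $A_\Gamma\mu=A_\Delta\mu=2\mu$ and $B\mu=0$. Lemma~\ref{lem:U} applies to both matrices; let $c_1,C_1$ be constants valid for both.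

\subsection{The lower bound}\label{sec:lower}

At every vertex and time, one of the two sources in \eqref{eq:log} is at least $\log2$. It feeds a whole component of $\Gamma$ or of $\Delta$, and Lemma~\ref{lem:cross} spreads the conclusion over all of $V$.

\begin{proposition}\label{prop:lower}
For any positive initial values there is $c>0$ with $\tau_v(t)\ge ct^2$ for all large $t$ and all $v\in V(t)$.
\end{proposition}

\begin{proof}
Put $\ell^\Gamma=\log(1+e^{-y})\ge0$ and $\ell^\Delta=\log(1+e^{y})\ge0$. By \eqref{eq:log}, \eqref{eq:duhamel} with $r=0$, and Lemma~\ref{lem:U}(ii) for the terms containing $\xi_0,\xi_1$,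
\[
\tau(t)=\sum_{s=1}^{t-1}U_{t-1-s}(A_\Gamma)\,\ell^\Gamma(s)+O(t)=\sum_{s=1}^{t-1}U_{t-1-s}(A_\Delta)\,\ell^\Delta(s)+O(t).
\]
Fix a large $t$ and a vertex $v_0$, with components $C(v_0)$ in $\Gamma$ and $D(v_0)$ in $\Delta$. There are at least $t/4-1$ integers $s\in[1,t/2]$ with $s+\varepsilon(v_0)$ odd. For each, $\ell^\Gamma_{v_0}(s)\ge\log2$ if $y_{v_0}(s)\le0$ and $\ell^\Delta_{v_0}(s)\ge\log2$ if $y_{v_0}(s)\ge0$. One of the two alternatives occurs at least $t/8-1/2$ times. Suppose it is the first and let $v\in C(v_0)\cap V(t)$. Then $t-1-s\equiv\varepsilon(v)+\varepsilon(v_0)\pmod2$ and $t-s\ge t/2$, so $U_{t-1-s}(A_\Gamma)_{vv_0}\ge c_1t/2-C_1$. All other terms of the sum are nonnegative, and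
\[
\tau_v(t)\ge\Bigl(\frac t8-\frac12\Bigr)\Bigl(\frac{c_1t}2-C_1\Bigr)\log2-O(t)\ge ct^2,
\]
where $c>0$ and the threshold on $t$ do not depend on $v_0$. In the second case the same bound holds on $D(v_0)\cap V(t)$. Call a component \emph{large} if $\tau_v(t)\ge ct^2$ at all its vertices in $V(t)$. For every $v_0$, one of $C(v_0),D(v_0)$ is large. If all components of $\Gamma$ are large, we are done. If some component $C_0$ of $\Gamma$ is not large, then $D(v_0)$ is large for every $v_0\in C_0$, and by Lemma~\ref{lem:cross} these are all the components of $\Delta$.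
\end{proof}

\subsection{Tropical dynamics with coefficients}

For the upper bound we first bound degrees. The method of Proposition~\ref{prop:lindeg} breaks down: $\langle\mu,B\omega_i\rangle=\langle B\mu,\omega_i\rangle=0$, so a vector $B\omega_i$ of one sign is zero, and the cone $\mathcal K$ has no interior. We want to shift the tropical analogue of $y$ by multiples of $\mu$, which no change of $\omega$ achieves. So we enlarge the system by allowing arbitrary initial values of $y$, and we show that subadditivity survives. The extra freedom is realized by frozen variables.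

Fix $r\in\mathbb Z$. A \emph{state at $r$} is a pair $\mathbf y=(a,b)$ with $a\in\mathbb R^{V(r+1)}$ and $b\in\mathbb R^{V(r)}$. Define vectors $\kappa(t)$ on $V(t+1)$ and $f(t)$ on $V(t)$, for $t\ge r$, by
\begin{align}
&\kappa(r)=a,\quad\kappa(r+1)=b,&&\kappa(t+1)+\kappa(t-1)=A_\Delta\kappa(t),\label{eq:kappa}\\
&f(r)=f(r+1)=0,&&f(t+1)+f(t-1)=\max\bigl(A_\Delta f(t),\ \kappa(t)+A_\Gamma f(t)\bigr),\label{eq:f}
\end{align}
with the recursions imposed for $t\ge r+1$, and put $\phi_{r,t}(\mathbf y)=f(t)$. As the proof of Proposition~\ref{prop:quad} shows, \eqref{eq:trop} is the special case of states in the image of $B$, with $f$ the deviation of $\lambda$ from the free $A_\Delta$-motion.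

\begin{lemma}\label{lem:convex}
Each entry of $\phi_{r,t}$ is a continuous, positively homogeneous and subadditive (hence convex) function of $\mathbf y$.
\end{lemma}

\begin{proof}
We exhibit $\phi_{r,t}$ as the tropicalization of a Laurent polynomial. At stage $t\ge r$ call the vertices of $V(t)$ active and the others inactive. Let $Q_r$ be the quiver on $V$ in which the edges of $\Gamma$ point from vertices active at stage $r$ to inactive ones and the edges of $\Delta$ point from inactive to active ones; so $Q_r=Q$ for $r$ even and $Q_r=Q^{\mathrm{op}}$ for $r$ odd. For each $v\in V$ add a frozen vertex $v'$, carrying an indeterminate $z_v$, and one arrow $v\to v'$. For a mutable vertex $k$ let $n_k\in\mathbb Z^V$ have entries $b_{ku'}$, $u\in V$, the signed number of arrows from $k$ to $u'$; initially $n_k=e_k$. The initial mutable variables are $\mathcal T_v(r)$ for $v\in V(r)$ and $\mathcal T_v(r+1)$ for $v\in V(r+1)$. At stages $t=r,r+1,\dots$ mutate at all active vertices $k$, and call the new variables $\mathcal T_k(t+2)$.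

Define $\mathbf k_v(t)\in\mathbb Z^V$ for $v\in V(t+1)$ by $\mathbf k_v(r)=-e_v$, $\mathbf k_v(r+1)=e_v$ and $\mathbf k_v(t+1)+\mathbf k_v(t-1)=\sum_w\Delta_{vw}\mathbf k_w(t)$. By \eqref{eq:duhamel} and Lemma~\ref{lem:U}(i) for $A_\Delta$, we have $\mathbf k_v(t)\ge0$ for $t\ge r+1$.

We claim that at the beginning of stage $t$ the active vertices $k$ have $n_k=\mathbf k_k(t+1)$, the inactive vertices $j$ have $n_j=-\mathbf k_j(t)$, and the edges of $\Gamma$ point from active to inactive vertices and those of $\Delta$ in the opposite direction. This holds for $t=r$. Assume it at stage $t$. Since $n_k\ge0$, all arrows between an active $k$ and frozen vertices leave $k$, as the edges of $\Gamma$ do. The exchange relation is therefore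
\[
\mathcal T_k(t+2)\,\mathcal T_k(t)=\prod_w\mathcal T_w(t+1)^{\Delta_{wk}}+z^{\mathbf k_k(t+1)}\prod_u\mathcal T_u(t+1)^{\Gamma_{uk}}.
\]
Mutation at $k$ negates $n_k$ and does not affect the arrows at other active vertices. For inactive $j$, rule \eqref{eq:mut} adds $[b_{jk}]_+[b_{ku'}]_+-[b_{jk}]_-[b_{ku'}]_-=\Delta_{jk}b_{ku'}$ to $b_{ju'}$. After the whole stage, $n_j$ has become $-\mathbf k_j(t)+\sum_k\Delta_{jk}\mathbf k_k(t+1)=\mathbf k_j(t+2)$, $n_k$ has become $-\mathbf k_k(t+1)$, and the mutable part is reversed by Lemma~\ref{lem:laurent}. Since active and inactive vertices trade places, this is the claim at stage $t+1$.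

By the Laurent phenomenon, setting the initial mutable variables to $1$ turns $\mathcal T_v(t)$ into a Laurent polynomial $\Phi_v(t)$ in $z$, with $\Phi(r)=\Phi(r+1)=1$ and
\[
\Phi_v(t+1)\,\Phi_v(t-1)=\prod_w\Phi_w(t)^{\Delta_{wv}}+z^{\mathbf k_v(t)}\prod_u\Phi_u(t)^{\Gamma_{uv}}\qquad(t\ge r+1).
\]
Given $\mathbf y=(a,b)$, let $\eta_v=b_v$ for $v\in V(r)$ and $\eta_v=-a_v$ for $v\in V(r+1)$. The numbers $\langle\mathbf k_v(t),\eta\rangle$ satisfy \eqref{eq:kappa}, so they equal $\kappa_v(t)$. By Lemma~\ref{lem:trop} and the paragraph after it, $\Phi_v(t)^{\mathrm{trop}}(\eta)$ satisfies \eqref{eq:f}, so it equals $\phi_{r,t}(\mathbf y)_v$. The map $\mathbf y\mapsto\eta$ is linear.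
\end{proof}

There is a second description of $\phi_{r,t}$, suited to moving the starting time. In this subsection and the next let $y(t)=\kappa(t)+Bf(t)$, the difference of the two arguments of the maximum in \eqref{eq:f}. Then $y(r)=a$, $y(r+1)=b$ and $f(t+1)+f(t-1)-A_\Delta f(t)=[y(t)]_+$. Because $B$ and $A_\Delta$ commute, $y$ satisfies a closed recursion: for $t\ge r+1$,
\[
y(t+1)+y(t-1)=A_\Delta\kappa(t)+BA_\Delta f(t)+B[y(t)]_+=A_\Delta y(t)+B[y(t)]_+=A_\Gamma[y(t)]_+-A_\Delta[y(t)]_-.
\]
One step of it sends the state $(a,b)$ at $r$ to the state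
\[
\psi(a,b)=\bigl(b,\ -a+A_\Gamma[b]_+-A_\Delta[b]_-\bigr)
\]
at $r+1$. By \eqref{eq:duhamel}, $\phi_{r,t}(\mathbf y)=\sum_{j=r+1}^{t-1}U_{t-1-j}(A_\Delta)[y(j)]_+$. Separating the term $j=r+1$ gives
\begin{equation}\label{eq:step}
\phi_{r,t}(a,b)=\phi_{r+1,t}(\psi(a,b))+U_{t-r-2}(A_\Delta)[b]_+\qquad(t\ge r+1);
\end{equation}
for $t=r+1$ all three terms vanish. Let $\mathbf m=(\mu,\mu)$, a state at any time. For $s\ge0$ the states $\pm s\mathbf m$ have constant orbits $y\equiv\pm s\mu$, since $A_\Gamma\mu=A_\Delta\mu=2\mu$. With $\sum_{j=r+1}^{t-1}(t-j)=\frac12(t-r)(t-r-1)$ we obtain, for $t\ge r$,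
\begin{equation}\label{eq:m}
\phi_{r,t}(s\mathbf m)\le\tfrac s2(t-r)^2\mu,\qquad\phi_{r,t}(-s\mathbf m)=0.
\end{equation}

\subsection{Quadratic growth of degrees}

The enlarged system is not quadratically bounded. The state $(-\mu,\mu)$ at $0$ has orbit $y(t)=(2t-1)\mu$, and $\phi_{0,t}(-\mu,\mu)=\sum_{j=1}^{t-1}(t-j)(2j-1)\mu$ grows like $t^3/3$. We must use that the relevant states lie in the image of $B$. The mechanism is the following. The step $\psi$ applies $A_\Gamma$ to a nonnegative $b$ and $A_\Delta$ to a nonpositive $b$. Subtracting $s\mathbf m$ turns the first kind into the second and changes the outcome by $Bb$. By \eqref{eq:m}, subtracting $s\mathbf m$ is free and adding it back costs only a quadratic amount.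

\begin{lemma}\label{lem:shift}
Let $0\le b\le s\mu$ on $V(r)$ and $t\ge r+1$. For all $a$,
\[
\phi_{r,t}(a-Bb,\,b)\le\phi_{r,t}(a,b)+\tfrac s2(t-r)^2\mu.
\]
Consequently $\phi_{r,t}(-Bb,0)\le\frac s2(t-r)^2\mu$.
\end{lemma}

\begin{proof}
Since $b\ge0$, $\mathbf y_1:=\psi(a,b)=(b,A_\Gamma b-a)$, and $\phi_{r+1,t}(\mathbf y_1)\le\phi_{r,t}(a,b)$ by \eqref{eq:step} and Lemma~\ref{lem:U}(i). Let $\mathbf y_2=(a-Bb,b)-s\mathbf m$. Its second entry $b-s\mu$ is nonpositive, and $A_\Delta(s\mu-b)=2s\mu-A_\Delta b$, so
\[
\psi(\mathbf y_2)=\bigl(b-s\mu,\ -a+Bb+s\mu-2s\mu+A_\Delta b\bigr)=\bigl(b-s\mu,\ A_\Gamma b-a-s\mu\bigr)=\mathbf y_1-s\mathbf m.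
\]
By \eqref{eq:step}, subadditivity and \eqref{eq:m},
\[
\phi_{r,t}(\mathbf y_2)=\phi_{r+1,t}(\mathbf y_1-s\mathbf m)\le\phi_{r+1,t}(\mathbf y_1)+\phi_{r+1,t}(-s\mathbf m)\le\phi_{r,t}(a,b).
\]
Now $\phi_{r,t}(a-Bb,b)\le\phi_{r,t}(\mathbf y_2)+\phi_{r,t}(s\mathbf m)$, and \eqref{eq:m} gives the first claim. Applying it $k$ times from $a=0$ gives $\phi_{r,t}(-kBb,b)\le\phi_{r,t}(0,b)+k\frac s2(t-r)^2\mu$. Dividing by $k$ and using homogeneity, $\phi_{r,t}(-Bb,b/k)\le\frac1k\phi_{r,t}(0,b)+\frac s2(t-r)^2\mu$. Let $k\to\infty$ and use continuity.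
\end{proof}

\begin{proposition}\label{prop:quad}
If $|\omega|\le s\mu$, then $\lambda(t;\omega)\le2s\,t(t+2)\mu$ for $t\ge1$.
\end{proposition}

\begin{proof}
Let $\lambda^\circ$ solve $\lambda^\circ(t+1)+\lambda^\circ(t-1)=A_\Delta\lambda^\circ(t)$ with initial data $\omega$, and put $f=\lambda-\lambda^\circ$, $\kappa=B\lambda^\circ$. Then $\kappa$ satisfies \eqref{eq:kappa} with $r=0$ and state $(B\omega_0,B\omega_1)$, and $f(0)=f(1)=0$. Subtracting $A_\Delta\lambda^\circ(t)$ from both sides of \eqref{eq:trop} gives \eqref{eq:f}. Hence, by subadditivity,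
\[
f(t)=\phi_{0,t}(B\omega_0,B\omega_1)\le\phi_{0,t}(B\omega_0,0)+\phi_{0,t}(0,B\omega_1).
\]
For the first term take $b=s\mu-\omega_0$ on $V_0$. Then $0\le b\le2s\mu$ and $-Bb=B\omega_0$ because $B\mu=0$, so Lemma~\ref{lem:shift} bounds the term by $st^2\mu$. The second term is brought into the same form by starting one step earlier: $(-B\omega_1,0)$ is a state at $-1$ with $\psi(-B\omega_1,0)=(0,B\omega_1)$, so the term equals $\phi_{-1,t}(-B\omega_1,0)$ by \eqref{eq:step}. With $b=\omega_1+s\mu$ on $V_1$ we have $0\le b\le2s\mu$ and $-Bb=-B\omega_1$, so the term is at most $s(t+1)^2\mu$. Finally $\lambda^\circ(t)=U_{t-1}(A_\Delta)\omega_1-U_{t-2}(A_\Delta)\omega_0\le s(2t-1)\mu$. The three bounds add up to $s(2t^2+4t)\mu$.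
\end{proof}

For $\omega=\pm e_u$ we may take $s=1/\mu_u$. This gives the exponent bound in Theorem~\ref{thm:B}.

\subsection{A reference solution and the upper bound}\label{sec:upper}

A degree bound says nothing about $T_v(t)$ at $x=1$, which is the sum of the coefficients. But if the coefficients are nonnegative, a degree bound controls how much $T_v(t)$ can change between two positive points. It therefore suffices to know the growth of one positive solution. We look for one of the form suggested by $2^{t(t-1)/2}$ in Example~\ref{ex:square}.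

\begin{lemma}\label{lem:ref}
There are $\chi\in\mathbb R^V$ and $\gamma\in\mathbb R$ such that $T^*_v(t)=\exp(\gamma\mu_vt^2+\chi_v)$ solves \eqref{eq:T}.
\end{lemma}

\begin{proof}
Let $G(\chi)=\frac12\log\bigl(e^{A_\Gamma\chi}+e^{A_\Delta\chi}\bigr)$, entrywise on $V$. It suffices to solve the nonlinear eigenvalue problem $G(\chi)=\chi+\gamma\mu$. Indeed, for $\tau^*=\log T^*$ we then have
\[
\log\bigl(e^{A_\Gamma\tau^*(t)}+e^{A_\Delta\tau^*(t)}\bigr)=2\gamma t^2\mu+2G(\chi)=\gamma(2t^2+2)\mu+2\chi=\tau^*(t+1)+\tau^*(t-1).
\]
The map $G$ is monotone and $G(\chi+c\mu)=G(\chi)+c\mu$. Hence it is nonexpansive for $\|\chi\|=\max_v|\chi_v|/\mu_v$: from $\chi\le\chi'+\|\chi-\chi'\|\mu$ we get $G(\chi)\le G(\chi')+\|\chi-\chi'\|\mu$, and symmetrically. For $\frac12\le\varrho<1$ the map $\varrho G$ is a contraction; let $\chi_\varrho$ be its fixed point. Put $m_\varrho=\min_v\chi_{\varrho,v}/\mu_v$, $\gamma_\varrho=(1-\varrho)m_\varrho$ and $\hat\chi_\varrho=\chi_\varrho-m_\varrho\mu$. Then $\hat\chi_\varrho\ge0$, it vanishes at some vertex, and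
\[
\varrho\,G(\hat\chi_\varrho)=\chi_\varrho-\varrho m_\varrho\mu=\hat\chi_\varrho+\gamma_\varrho\mu.
\]
Let $K_0=\|G(0)\|$. From $\|\chi_\varrho\|\le\varrho(K_0+\|\chi_\varrho\|)$ we get $|\gamma_\varrho|\le(1-\varrho)\|\chi_\varrho\|\le K_0$. For $u,v$ adjacent in $Q$, nonnegativity of $\hat\chi_\varrho$ and $\varrho\ge\frac12$ give
\[
\tfrac12\hat\chi_{\varrho,u}\le\tfrac12\max(A_\Gamma\hat\chi_\varrho,A_\Delta\hat\chi_\varrho)_v\le G(\hat\chi_\varrho)_v\le2(\hat\chi_{\varrho,v}+K_0\mu_v).
\]
Starting at a zero of $\hat\chi_\varrho$ and walking through the finite connected quiver, we see that $\hat\chi_\varrho$ is bounded uniformly in $\varrho$. A limit point $(\chi,\gamma)$ of $(\hat\chi_\varrho,\gamma_\varrho)$ as $\varrho\to1$ satisfies $G(\chi)=\chi+\gamma\mu$.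
\end{proof}

In Example~\ref{ex:square} one can take $\chi=0$ and $\gamma=\frac12\log2$.

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
Let $\xi$ be the logarithm of the given initial values ($\xi=0$ for all ones), let $\xi^*$ be that of $T^*$, and choose $s$ with $|\xi-\xi^*|\le s\mu$. By Lemma~\ref{lem:laurent} and positivity \cite{LS}, $T_v(t)=\sum_ec_ex^e$ with $c_e\ge0$. For $t\ge1$, Proposition~\ref{prop:quad} gives
\[
T_v(t)\big|_{x=e^\xi}=\sum_ec_e\,e^{\langle e,\xi^*\rangle}e^{\langle e,\xi-\xi^*\rangle}\le T^*_v(t)\,e^{\lambda_v(t;\,\xi-\xi^*)}\le\exp\bigl(\gamma\mu_vt^2+\chi_v+2s\,t(t+2)\mu_v\bigr),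
\]
which is at most $e^{Ct^2}$ for large $t$. The lower bound is Proposition~\ref{prop:lower}.
\end{proof}

\section{Proof of Corollary~\ref{cor:C}}\label{sec:C}

\emph{Linearizability.} Type (affine, finite) is Theorem~\ref{thm:A}. In type (finite, finite) the system is periodic by Theorem~\ref{thm:GP}(i), so $a_{k+N}-a_k=0$. The converse is Theorem~\ref{thm:GP}(ii).

\emph{Part (i).} Let $\Gamma$ be the graph with affine components. The recurrences of Theorem~\ref{thm:A} are monic with coefficients in $R$, so they can be specialized at $x=1$; this is where integrality is needed. They give $a_{k+r}\le\bigl(\sum_i|c_i|\bigr)\max_{i<r}a_{k+i}$, hence $T_v(t)\le e^{Ct}$ for large $t$. For the lower bound, $\tau(0)=\tau(1)=0$ gives $y(1)=0$, so the source $\ell=\log(1+e^{-y})$ has $\ell_{v_0}(1)=\log2$ for every $v_0\in V_0$. The component of $v$ in $\Gamma$ is affine, so it has an edge and contains some $v_0\in V_0$. By \eqref{eq:log}, \eqref{eq:duhamel} and Lemma~\ref{lem:U}, for admissible $(v,t)$ with $t\ge2$,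
\[
\tau_v(t)=\sum_{s=1}^{t-1}\bigl(U_{t-1-s}(A_\Gamma)\ell(s)\bigr)_v\ge U_{t-2}(A_\Gamma)_{vv_0}\log2\ge\bigl(c_1(t-1)-C_1\bigr)\log2,
\]
where the parity condition $t-2\equiv\varepsilon(v)+\varepsilon(v_0)$ holds by admissibility. This is at least $ct$ for large $t$.

\emph{Parts (ii) and (iii).} In type (finite, finite) the values $T_v(t)$ are bounded for each $v$, by periodicity; in type (affine, finite) they are at most $e^{Ct}$; in type (affine, affine) they lie between $e^{ct^2}$ and $e^{Ct^2}$ by Theorem~\ref{thm:B}. In all three cases the growth is slower than $\exp(\exp t)$, and the converse is Theorem~\ref{thm:GP}(iii). If the T-system grows as $\exp(t^2)$, it grows slower than $\exp(\exp t)$, so $Q$ has one of the three types, and the bound $T_v(t)\ge e^{ct^2}$ excludes the first two. \qed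

\begin{thebibliography}{9}

\bibitem{FZ} Fomin and Zelevinsky, \emph{Cluster algebras I}.

\bibitem{LS} Lee and Schiffler, Ann. of Math. \textbf{182} (2015).

\bibitem{Zam} \emph{Zamolodchikov Periodicity And Integrability}, \texttt{https://www.math.ucla.edu/\textasciitilde galashin/slides/ucla\_zam.pdf}.

\end{thebibliography}
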